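# Almost multiplicative functionals on $H^\infty$

## 1. Theorems A and B

Let $H^\infty$ be the Banach algebra of bounded analytic functions on the open unit disk $\mathbb D$, with pointwise operations and the supremum norm.

**Theorem A.** For every $\varepsilon\in(0,\frac12)$ there is $\delta_1(\varepsilon)>0$ such that for every $\delta\in(0,\delta_1(\varepsilon)]$ and every $\delta$-multiplicative $f\in(H^\infty)^*$ with $f(1)=1$ there is a multiplicative $m$ with $\|f-m\|<\varepsilon$. Consequently $H^\infty$ is AMNM.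

**Theorem B.**

1. For $H^\infty$ one may take $\varepsilon(\delta)=9\exp(-c_*\sqrt{\log(1/\delta)})$ for $\delta\le\delta_0$, with absolute constants $c_*,\delta_0>0$.
2. For every set $\Gamma\neq\emptyset$ the algebra $\ell^\infty(\Gamma,H^\infty)$ is AMNM, with the same $\varepsilon(\cdot)$, independent of $\Gamma$.
3. For these algebras every admissible $\varepsilon(\cdot)$ satisfies $\varepsilon(\delta)>\delta/2$ for $0<\delta\le1$.

Here are the words used in these statements.

**Definition.** Let $\mathscr A$ be a Banach algebra and $\delta>0$. A functional $f\in\mathscr A^*$ is $\delta$-multiplicative if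
$$|f(a)f(b)-f(ab)|\le\delta\|a\|\|b\|\qquad(a,b\in\mathscr A).$$
It is multiplicative if $f(ab)=f(a)f(b)$ for all $a,b$; the zero functional counts as multiplicative. The algebra is AMNM (almost multiplicative near multiplicative) if there is a function $\varepsilon$ on $(0,\infty)$ with $\varepsilon(\delta)\to0$ as $\delta\to0$ such that for every $\delta>0$, every $\delta$-multiplicative $f\in\mathscr A^*$ has a multiplicative $g\in\mathscr A^*$ with $\|f-g\|<\varepsilon(\delta)$. Such a function $\varepsilon(\cdot)$ is called admissible.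

In plain words: if a functional respects products up to a small error, must it lie close, in norm, to one that respects them exactly, with a closeness that depends only on the error and not on the functional? The uniformity is the whole point, since $\varepsilon(\delta)$ may not depend on $f$. Theorem A adds the normalization $f(1)=1$, which Section 3 shows to be harmless. Part 1 of Theorem B gives a rate, part 2 passes to bounded families of functions with uniform constants, and part 3 says that $\varepsilon(\delta)$ cannot be smaller than a multiple of $\delta$. No claim is made that the rate in part 1 is optimal.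

The problem is taken from "Representations Of Banach Algebras As Algebras Of Completely Bounded Maps". The results recorded with it are these: $C_0(K)$ for $K$ locally compact Hausdorff is AMNM; the disk algebra, and more generally every singly generated uniform algebra, is AMNM; $L_1(G)$ is AMNM for $G$ locally compact abelian; and there is a uniform algebra which is not AMNM.

Throughout, "absolute constant" means a fixed number. For $p\in\mathbb D$ we write $e_p$ for the point evaluation $a\mapsto a(p)$.

## 2. Scaled evaluations, two-point averages, and a character off the disk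

**Scaled evaluations; proof of Theorem B(3).** Let $\mathscr A$ be $H^\infty$ or $\ell^\infty(\Gamma,H^\infty)$ and let $e$ be a point evaluation (at $z\in\mathbb D$, respectively at $(\gamma,z)\in\Gamma\times\mathbb D$). Given $0<\delta\le1$, choose $t>0$ with $t(1+t)=\delta$ and put $f=(1+t)e$. Then
$$|f(a)f(b)-f(ab)|=\big((1+t)^2-(1+t)\big)|e(ab)|=t(1+t)|e(ab)|\le\delta\|a\|\|b\|,$$
so $f$ is $\delta$-multiplicative. A multiplicative $m$ has $m(1)=m(1)^2$, so $m(1)\in\{0,1\}$ and $\|f-m\|\ge|1+t-m(1)|\ge t=\delta/(1+t)\ge\delta/2$, because $t\le1$. If $\varepsilon(\cdot)$ is admissible, some multiplicative $m$ has $\|f-m\|<\varepsilon(\delta)$, hence $\varepsilon(\delta)>\delta/2$. This is part 3 of Theorem B.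

**Two-point averages.** Let $p,q\in\mathbb D$, $s\in[0,1]$ and $f=(1-s)e_p+s\,e_q$. Expanding,
$$f(ab)-f(a)f(b)=s(1-s)\big(a(p)-a(q)\big)\big(b(p)-b(q)\big).$$
With $D=\|e_p-e_q\|$, the smallest constant that works in the definition is therefore $\delta=s(1-s)D^2$. So $f$ is almost multiplicative exactly when one of the two weights is small or the two evaluations are close. In either case $f$ is near an evaluation: put $\sigma=\min(s,1-s)\le\frac12$. The distance from $f$ to the heavier of $e_p,e_q$ is $\sigma D$, and $\sigma^2\le\frac{\sigma}2\le\sigma(1-\sigma)=s(1-s)$, so $\sigma D\le\sqrt\delta$.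

**A character that is far from all evaluations.** One might hope to take the multiplicative functional in Theorem A to be a point evaluation. It cannot always be one. Let $m$ be a weak\* cluster point of the evaluations $e_{1-1/k}$, $k\ge1$. It is multiplicative with $m(1)=1$. For $a(v)=\frac{1+v}2$ we get $m(a)=1$, so $m(a^N)=1$ for all $N$, while $a(z)^N\to0$ for each $z\in\mathbb D$. As $\|a^N\|=1$, $\|m-e_z\|\ge1$ for every $z\in\mathbb D$. The proof must therefore produce limits of evaluations; it will produce limits along ultrafilters.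

## 3. Normalizing $f(1)=1$

This section shows that the first sentence of Theorem A implies that $H^\infty$ is AMNM.

Let $f$ be $\delta$-multiplicative on a unital commutative Banach algebra with $\|1\|=1$. For $\|a\|\le1$ we have $|f(a)|^2\le|f(a^2)|+\delta\le\|f\|+\delta$, so $\|f\|^2\le\|f\|+\delta$. If $\|f\|>1+\delta$, then $\|f\|(\|f\|-1)>\delta$, a contradiction. Hence
$$\|f\|\le1+\delta.\tag{1}$$

Let now $\delta\le\frac14$. Taking $a=b=1$ gives $|f(1)||1-f(1)|\le\delta$.

If $|f(1)|\le\frac12$, then $|f(a)|\le|f(a)||f(1)|+\delta\|a\|\le\frac12|f(a)|+\delta\|a\|$, so $\|f\|\le2\delta$ and $f$ is within $2\delta$ of the multiplicative functional $0$.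

If $|f(1)|>\frac12$, then $|1-f(1)|\le2\delta$. Put $f_1=f/f(1)$, so that $f_1(1)=1$. Then $\|f_1-f\|=\|f\|\,|1-f(1)|/|f(1)|\le(1+\delta)\cdot2\delta\cdot2\le8\delta$, and
$$|f_1(a)f_1(b)-f_1(ab)|=\frac{|f(a)f(b)-f(1)f(ab)|}{|f(1)|^2}\le4\big(\delta+2\delta(1+\delta)\big)\|a\|\|b\|\le20\,\delta\|a\|\|b\|.$$
So $f$ is within $8\delta$ of a $20\delta$-multiplicative functional that takes the value $1$ at $1$.

Let $\Delta(\delta)$ be the supremum of the distances from $f$ to the set of multiplicative functionals, over all $\delta$-multiplicative $f$. It is finite for each $\delta$ by (1) (compare with $0$). If the first sentence of Theorem A holds, then $\Delta(\delta)\le8\delta+\varepsilon$ as soon as $\delta\le\frac14$ and $20\delta\le\delta_1(\varepsilon)$, so $\Delta(\delta)\to0$. Hence $H^\infty$ is AMNM with $\varepsilon(\delta)=\delta+\Delta(\delta)$; the added $\delta$ makes the inequality in the definition strict.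

From here on $f(1)=1$.

## 4. Almost multiplicative functionals on $\ell^\infty(Z)$

The simplest algebra that contains limits of evaluations is $\ell^\infty(Z)$, for a nonempty set $Z$. Recall that an ultrafilter on $Z$ is a family $\mathcal U$ of subsets of $Z$ with $\emptyset\notin\mathcal U$, closed under supersets and finite intersections, and containing exactly one of $S,S^c$ for each $S\subset Z$. For instance, all sets containing a given point $\zeta$ form one. For bounded $w$ on $Z$ the limit $\lim_{\mathcal U}w$ is the unique number $\lambda$ with $\{|w-\lambda|<s\}\in\mathcal U$ for all $s>0$; the map $w\mapsto\lim_{\mathcal U}w$ is linear, multiplicative and of norm $1$. In the example it is evaluation at $\zeta$.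

**Lemma 1.** Let $0<\tau\le\frac1{20}$ and let $g\in\ell^\infty(Z)^*$ be $\tau$-multiplicative with $|g(1)-1|\le\tau$. Then there is an ultrafilter $\mathcal U$ on $Z$ with $|g(w)-\lim_{\mathcal U}w|\le11\tau\|w\|$ for all $w$.

*Proof.* The purpose is to read the ultrafilter off the values of $g$ on idempotents. For $S\subset Z$ let $t=g(1_S)$. Since $1_S^2=1_S$, $|t||1-t|\le\tau$. One of $|t|,|1-t|$ is at least $\frac12$, so the other is at most $2\tau\le\frac1{10}$. Let $\mathcal U$ be the family of sets $S$ with $|1-g(1_S)|\le2\tau$; for $S\notin\mathcal U$ we have $|g(1_S)|\le2\tau$. Clearly $Z\in\mathcal U$ and $\emptyset\notin\mathcal U$.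

Supersets: if $S\in\mathcal U$ and $S\subset S'\notin\mathcal U$, then $1_S=1_S1_{S'}$ gives $0.9\le|g(1_S)|\le|g(1_S)||g(1_{S'})|+\tau\le0.11+0.05$, a contradiction.

Intersections: if $S,S'\in\mathcal U$, then $|g(1_{S\cap S'})|\ge0.81-0.05>\frac1{10}$, so $S\cap S'\in\mathcal U$.

Complements: $|g(1_S)+g(1_{S^c})-1|=|g(1)-1|\le\frac1{20}$. If $S,S^c$ were both in $\mathcal U$, the sum would be within $0.2$ of $2$; if neither were, within $0.2$ of $0$. Both are impossible, so exactly one of them is in $\mathcal U$.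

So $\mathcal U$ is an ultrafilter. Write $\chi(w)=\lim_{\mathcal U}w$. Let $\|w\|\le1$, $v=w-\chi(w)1$, so $\|v\|\le2$. Let $s>0$ and $S=\{|v|<s\}\in\mathcal U$. By (1), $\|g\|\le1+\tau\le2$, so $|g(v1_S)|\le2s$. Since $S^c\notin\mathcal U$ and $v1_{S^c}=(v1_{S^c})1_{S^c}$,
$$|g(v1_{S^c})|\le|g(v1_{S^c})||g(1_{S^c})|+2\tau\le4\cdot2\tau+2\tau=10\tau .$$
Letting $s\to0$, $|g(v)|\le10\tau$. Finally $|g(w)-\chi(w)|\le|g(v)|+|\chi(w)||g(1)-1|\le11\tau$. $\square$

## 5. Functionals that nearly annihilate an interpolating Blaschke product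

We now transfer Lemma 1 to $H^\infty$. Put
$$\rho(z,w)=\Big|\frac{z-w}{1-\bar wz}\Big|,\qquad 1-\rho^2(z,w)=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2}.$$
Recall that $\rho$ is invariant under disk automorphisms and satisfies $\rho(z,\zeta)\le\frac{s+t}{1+st}$ when $\rho(z,w)=s$, $\rho(w,\zeta)=t$. The right side increases in each of $s,t\in[0,1)$. We shall compare $\log\frac1\rho$ with $1-\rho^2$ several times. With $x=1-\rho^2$ we have $\log\frac1\rho=-\frac12\log(1-x)$, which is convex in $x$, vanishes at $x=0$ and has slope $\frac12$ there. Checking the right endpoints $x=\frac34$ (where $\log2<\frac34$) and $x=\frac{15}{16}$ (where $\log4<\frac{45}{32}$), we get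
$$\tfrac12(1-\rho^2)\le\log\tfrac1\rho\ \ (0<\rho\le1),\quad \log\tfrac1\rho\le1-\rho^2\ \ (\tfrac12\le\rho\le1),\quad \log\tfrac1\rho\le\tfrac32(1-\rho^2)\ \ (\tfrac14\le\rho\le1).\tag{2}$$

**Carleson's interpolation theorem with P. Beurling's functions** (Garnett, *Bounded Analytic Functions*, Ch. VII, §§1–2). If $(\zeta_k)$ are finitely or countably many distinct points of $\mathbb D$ with $\inf_k\prod_{i\ne k}\rho(\zeta_k,\zeta_i)\ge d>0$, there are $F_k\in H^\infty$ with $F_k(\zeta_i)=\delta_{ik}$ and $\sum_k|F_k|\le M(d)$ on $\mathbb D$, where $M(d)\ge1$ depends only on $d$.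

For two points with $\rho(\zeta_1,\zeta_2)=d$ one can do this by hand: with $b_i(v)=\frac{v-\zeta_i}{1-\bar\zeta_iv}$, the functions $F_1=b_2/b_2(\zeta_1)$ and $F_2=b_1/b_1(\zeta_2)$ satisfy $|F_1|+|F_2|\le2/d$.

The product condition implies that the points satisfy the Blaschke condition. So there is a Blaschke product $B$ with simple zeros exactly at them, and every $a\in H^\infty$ vanishing at all of them is $a=Bk$ with $\|k\|=\|a\|$.

Here is what we are after, in the case of a single zero $\zeta$. Let $B(v)=\frac{v-\zeta}{1-\bar\zeta v}$. For $\|a\|\le1$ write $a-a(\zeta)=Bk$ with $\|k\|\le2$. As $f(1)=1$, $f(a)-a(\zeta)=f(Bk)$, which is within $2\delta$ of $f(B)f(k)$. So if $f(B)$ is small, then $f$ is near $e_\zeta$. The next lemma replaces $\zeta$ by a whole interpolating set.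

**Lemma 2.** Let $f\in(H^\infty)^*$ be $\delta$-multiplicative, $\delta\le1$, $f(1)=1$. Let $Z\subset\mathbb D$ be nonempty with $\prod_{\zeta'\in Z\setminus\{\zeta\}}\rho(\zeta,\zeta')\ge d>0$ for all $\zeta\in Z$, let $B$ be the Blaschke product with simple zeros at $Z$, and $M=M(d)$. If $\tau:=5M^2(|f(B)|+\delta)\le\frac1{20}$, there is a multiplicative $m$ with $\|f-m\|\le12\tau$.

*Proof.* The purpose is to compress $f$ to $\ell^\infty(Z)$, apply Lemma 1 and lift back. Write $Z=\{\zeta_k\}$ and, for $w\in\ell^\infty(Z)$, $E(w)=\sum_kw_kF_k$. The series converges absolutely at each point and its partial sums are bounded by $M\|w\|$ on $\mathbb D$, so by normality the sum is in $H^\infty$. Thus $E$ is linear, $\|E\|\le M$ and $E(w)(\zeta_k)=w_k$.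

For $k\in H^\infty$, by (1),
$$|f(Bk)|\le|f(B)||f(k)|+\delta\|k\|\le\big(|f(B)|(1+\delta)+\delta\big)\|k\|\le2\big(|f(B)|+\delta\big)\|k\|.\tag{3}$$

Let $g=f\circ E$. The function $E(w)E(v)-E(wv)$ vanishes on $Z$ and has norm at most $(M^2+M)\|w\|\|v\|$. Hence by (3)
$$|g(w)g(v)-g(wv)|\le|f(Ew)f(Ev)-f(Ew\,Ev)|+|f(Ew\,Ev-E(wv))|$$
$$\le\big(M^2\delta+2(M^2+M)(|f(B)|+\delta)\big)\|w\|\|v\|\le\tau\|w\|\|v\|.$$
Similarly $E(1)-1$ vanishes on $Z$, so $|g(1)-1|=|f(E1-1)|\le2(1+M)(|f(B)|+\delta)\le4M^2(|f(B)|+\delta)\le\tau$. Lemma 1 gives an ultrafilter $\mathcal U$ on $Z$; let $\chi=\lim_{\mathcal U}$ and $m(a)=\chi(a|_Z)$. This $m$ is multiplicative on $H^\infty$. For $\|a\|\le1$ the function $a-E(a|_Z)$ vanishes on $Z$ and has norm at most $1+M$, so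
$$|f(a)-m(a)|\le|f(a-E(a|_Z))|+|g(a|_Z)-\chi(a|_Z)|\le2(1+M)(|f(B)|+\delta)+11\tau\le12\tau.\qquad\square$$

So Theorem A will follow once we find, for a given almost multiplicative $f$, an interpolating Blaschke product $B$, with $d$ controlled by $\varepsilon$, for which $f(B)$ is tiny.

## 6. Matching $f$ at one point, and the uncontrolled number $n$

**Carleson's corona theorem** (Garnett, *Bounded Analytic Functions*, Ch. VIII). If $a_1,\dots,a_N\in H^\infty$, $\|a_i\|\le1$ and $\max_i|a_i|\ge\eta>0$ on $\mathbb D$, there are $b_i\in H^\infty$ with $\sum a_ib_i=1$ and $\|b_i\|\le C(N,\eta)$.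

It says that $f$ looks like a point evaluation on any bounded number of functions.

**Lemma 3.** Let $f\in(H^\infty)^*$ be $\delta$-multiplicative, $\delta\le1$, $f(1)=1$, $0<\eta<1$ and $\delta N\,C(N,\eta/9)<1$. For any $a_1,\dots,a_N\in H^\infty$ with $\|a_i\|\le3$ there is $z\in\mathbb D$ with $|a_i(z)-f(a_i)|<\eta$ for all $i$. The same holds for fewer than $N$ functions (at least one), by repetition.

*Proof.* Let $a_i'=(a_i-f(a_i))/9$. By (1), $|f(a_i)|\le3(1+\delta)\le6$, so $\|a_i'\|\le1$; also $f(a_i')=0$. If no such $z$ exists, then $\max_i|a_i'|\ge\eta/9$ on $\mathbb D$, so $\sum a_i'b_i=1$ with $\|b_i\|\le C(N,\eta/9)$. Since $f(a_i')=0$, $|f(a_i'b_i)|\le\delta\|b_i\|$. Hence $1=|\sum_if(a_i'b_i)|\le N\delta\,C(N,\eta/9)<1$, a contradiction. $\square$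

Now the natural attempt at Theorem A. Suppose $f$ is not within $\varepsilon$ of any multiplicative functional, and $\delta\le1$. The character space of $H^\infty$ (the nonzero multiplicative functionals) is weak\* compact. For each character $m$ there is $a$ in the unit ball with $|f(a)-m(a)|>\varepsilon/2$, and this inequality persists on a weak\* neighbourhood of $m$. Finitely many neighbourhoods cover, so there are $a_1,\dots,a_n$ in the unit ball with $\max_j|f(a_j)-m(a_j)|>\varepsilon/2$ for all characters $m$. Put $\beta=\varepsilon/6$ and $h_j=(a_j-f(a_j))/3$. Then, using point evaluations as the characters $m$,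
$$\|h_j\|\le1,\qquad f(h_j)=0,\qquad\max_{1\le j\le n}|h_j(z)|>\beta\quad\text{for all }z\in\mathbb D.\tag{4}$$
Solve $\sum h_jb_j=1$ by the corona theorem and apply $f$: we get $1\le n\,\delta\,C(n,\beta)$.

If $n$ were bounded in terms of $\varepsilon$, this would be a contradiction for small $\delta$ and we would be done. But $n$ comes from a compactness argument for this particular $f$. Nothing bounds it in terms of $\varepsilon$, whereas $\delta$ must be chosen in terms of $\varepsilon$ alone. This is the exact point at which the attempt stops: Lemma 3 may be used only with $N=N(\varepsilon)$ functions, and (4) hands us $n$ of them.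

## 7. Harmonic partitions of unity and the mass of an index

The remedy is to replace the $n$ functions $h_j$ by boundedly many test functions. We attach to the indices $1,\dots,n$ an approximately additive mass, defined through $f$, of total mass $1$. Only boundedly many indices can be heavy; the light ones can be gathered into boundedly many light groups.

For $u\in L^\infty(\mathbb T)$ let $P[u]$ be its Poisson integral, and $\omega(z,E)=P[1_E](z)$. We write $|E|$ for normalized Lebesgue measure; for instance $\omega(0,E)=|E|$. Let $u_1,\dots,u_n\ge0$ be measurable on $\mathbb T$ with $\sum u_j=1$. For $A\subset\{1,\dots,n\}$ put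
$$U_A=\sum_{j\in A}P[u_j]\in[0,1],\qquad G_A=\exp(U_A+i\widetilde U_A),$$
where $\widetilde U_A$ is the harmonic conjugate vanishing at $0$. Then $|G_A|=e^{U_A}$, so $G_A^{\pm1}\in H^\infty$ with $\|G_A\|\le e$, $\|G_A^{-1}\|\le1$. Conjugates vanishing at $0$ add up, so $G_{A\cup A'}=G_AG_{A'}$ for disjoint $A,A'$. Also $G_\emptyset=1$ and $G_{\{1,\dots,n\}}=e$.

If $f=e_z$, then $\log|f(G_A)|=U_A(z)$ is exactly additive in $A$ with total $1$. For almost multiplicative $f$ it is nearly so.

**Lemma 4.** Let $f$ be $\delta$-multiplicative, $f(1)=1$, $\delta\le\frac1{60}$, $\kappa>0$ and $60\delta\le\kappa$. Then there are a set $J\subset\{1,\dots,n\}$ with $|J|\le4/\kappa$ and a partition $\{1,\dots,n\}\setminus J=A_1\sqcup\dots\sqcup A_s$ with $s\le\frac4\kappa+1$ and $|f(G_{A_i})|\le e^{3\kappa}$ for all $i$.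

*Proof.* **Step 1: the mass is defined and almost nonnegative.** We have $|f(G_A)f(G_A^{-1})-1|\le e\delta$ and $|f(G_A^{-1})|\le1+\delta$, so $|f(G_A)|\ge\frac{1-e\delta}{1+\delta}\ge1-4\delta\ge\frac12$; the middle inequality holds since $(1-4\delta)(1+\delta)\le1-3\delta$. Put $\pi_A=\log|f(G_A)|$. For complex $|x|\le\frac12$ we have $|\log|1+x||\le2|x|$, so $\pi_A\ge\log(1-4\delta)\ge-8\delta$. Moreover $\pi_\emptyset=0$ and $\pi_{\{1,\dots,n\}}=1$.

**Step 2: the mass is almost additive.** For disjoint $A,A'$, $|f(G_A)f(G_{A'})-f(G_{A\cup A'})|\le e^2\delta$. Dividing by $|f(G_{A\cup A'})|\ge\frac12$,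
$$\Big|\frac{f(G_A)f(G_{A'})}{f(G_{A\cup A'})}-1\Big|\le2e^2\delta\le15\delta\le\tfrac12,\qquad\text{so}\qquad|\pi_A+\pi_{A'}-\pi_{A\cup A'}|\le30\delta.\tag{5}$$
With $A'=A^c$ and $\pi_{A^c}\ge-8\delta$ this gives $\pi_A\le1+38\delta\le2$ for all $A$.

**Step 3: few disjoint sets are heavy.** If $D_1,\dots,D_k$ are pairwise disjoint with $\pi_{D_i}\ge\kappa$, then by repeated use of (5), $2\ge\pi_{\bigcup D_i}\ge k\kappa-30k\delta\ge k\kappa/2$, so $k\le4/\kappa$.

**Step 4: the groups.** Let $J=\{j:\pi_{\{j\}}\ge\kappa\}$; by Step 3, $|J|\le4/\kappa$. Go through the indices outside $J$, adding them one at a time to a group, and close the group the first time its mass is at least $\kappa$; then start a new group. Just before the last index was added, a closed group $A$ had mass less than $\kappa$, and that index has mass less than $\kappa$, so by (5) $\kappa\le\pi_A<2\kappa+30\delta\le3\kappa$. By Step 3 there are at most $4/\kappa$ closed groups. There is at most one unclosed group, of mass less than $\kappa$. $\square$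

Suppose we apply Lemma 3 to the $G_{A_i}$ and to the $h_j$ with $j\in J$, which is a bounded number of functions. We get a point $z$ at which $U_{A_i}(z)=\log|G_{A_i}(z)|$ is at most about $3\kappa$ and $h_j(z)\approx f(h_j)=0$ for $j\in J$. If the $u_j$ were so chosen that some index $j$ has $P[u_j](z)\ge c$, with $c$ larger than $4\kappa$, then this $j$ is in no group, so $j\in J$ and $h_j(z)$ is tiny. This is useful if we also know that $h_j$ is not small close to $z$: then $h_j$ must have a zero very near $z$, and Blaschke products and Lemma 2 come into play. So we want the following. Let $\rho_0=\sqrt{1-1/324}$.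

**Lemma 5 (two-colour lemma).** There are absolute constants $c\in(0,1)$ and $K\ge1$ such that: if $h_1,\dots,h_n\in H^\infty$, $\|h_j\|\le1$, $0<\beta<1$ and $\max_j|h_j(z)|>\beta$ for all $z\in\mathbb D$, then there are measurable $u_1,\dots,u_n\ge0$ on $\mathbb T$ with $\sum u_j=1$ such that for each $z\in\mathbb D$ there are $j$ and $w\in\mathbb D$ with
$$P[u_j](z)\ge c,\qquad\rho(z,w)\le\rho_0,\qquad|h_j(w)|>\beta^K.$$

The constants do not depend on $n$. A first idea is to choose the $u_j$ from boundary values: let $u_j$ be the indicator of the set where $j$ is the first index whose radial limit satisfies $|h_j|\ge\beta$. This fails already for $h_1(z)=z^k$, $h_2=1$: the rule gives $u_1=1$, $u_2=0$, so at $z=0$ only $j=1$ is available, but $|h_1|\le\rho_0^k<\beta^K$ on $\{\rho(0,w)\le\rho_0\}$ when $k$ is large. Boundary values do not see zeros; the $u_j$ have to be chosen by looking at the $h_j$ inside the disk. This takes two sections.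

## 8. Dyadic arcs, and how much of an arc can lie under small values

A dyadic arc of level $m\ge0$ is $I=\{e^{i\theta}:2\pi k2^{-m}\le\theta<2\pi(k+1)2^{-m}\}$, $0\le k<2^m$. Put $\ell=\ell(I)=|I|=2^{-m}$ and
$$T(I)=\{re^{i\theta}:e^{i\theta}\in I,\ 1-\ell\le r<1-\ell/2\},$$
where the origin belongs to $T(\mathbb T)$. For example $T(\mathbb T)=\{|z|<\frac12\}$, and the two arcs of level $1$ give the two halves of $\{\frac12\le|z|<\frac34\}$. The sets $T(I)$ partition $\mathbb D$. For $\zeta\in T(I)$ and $\xi\in I$,
$$\ell/2<1-|\zeta|\le\ell,\qquad\ell/2<1-|\zeta|^2\le2\ell,\qquad|\xi-\zeta|\le(1+2\pi)\ell<8\ell.$$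

We collect five estimates. Recall Harnack's inequality: a positive harmonic $u$ on $\mathbb D$ satisfies $u(z)\ge\frac{1-\rho}{1+\rho}u(w)$ with $\rho=\rho(z,w)$.

**(G1)** If $z,w\in T(I)$, then $\rho(z,w)\le\rho_0$. Indeed $|1-\bar wz|\le(1-|w||z|)+2\pi\ell\le2\ell+2\pi\ell<9\ell$, so $1-\rho^2\ge(\ell/2)^2/(81\ell^2)=\frac1{324}$. With $C_0=\frac{1+\rho_0}{1-\rho_0}$, Harnack gives $u(z)\ge C_0^{-1}u(w)$ for positive harmonic $u$ whenever $\rho(z,w)\le\rho_0$.

**(G2)** If $z\in T(I)$, then $\omega(z,I)\ge\ell\cdot\frac{\ell/2}{64\ell^2}=c_1:=\frac1{128}$, since the Poisson kernel is $\frac{1-|z|^2}{|\xi-z|^2}$.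

**(G3)** For all $z\in\mathbb D$ and $\zeta\in T(I)$, $1-\rho^2(z,\zeta)\le512\,\omega(z,I)$. Indeed $|1-\bar\zeta z|\ge1-|\zeta|>\ell/2$ and $|\zeta-z|\le|1-\bar\zeta z|$, so for $\xi\in I$
$$|\xi-z|\le(1+2\pi)\ell+|\zeta-z|\le(3+4\pi)|1-\bar\zeta z|<16|1-\bar\zeta z|.$$
Hence $\omega(z,I)\ge\frac{\ell(1-|z|^2)}{256|1-\bar\zeta z|^2}\ge\frac{1-\rho^2(z,\zeta)}{512}$, because $1-|\zeta|^2\le2\ell$.

**(G4)** If $1-|w|\ge\ell/2$, then $\omega(w,I)\le578\,(1-\rho^2(w,\zeta))$ for all $\zeta\in T(I)$. For $\xi\in I$ write $1-\bar\zeta w=\bar\xi(\xi-w)+(\bar\xi-\bar\zeta)w$. Since $\ell\le2(1-|w|)\le2|\xi-w|$, we get $|1-\bar\zeta w|\le|\xi-w|+(1+2\pi)\ell\le(3+4\pi)|\xi-w|\le17|\xi-w|$. So $\omega(w,I)\le\frac{289\,\ell(1-|w|^2)}{|1-\bar\zeta w|^2}$, while $1-\rho^2(w,\zeta)\ge\frac{(\ell/2)(1-|w|^2)}{|1-\bar\zeta w|^2}$.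

**(G5)** If $J$ is a dyadic arc with $1-|w|\ge\ell(J)/2$ and $E\subset J$ is measurable, then
$$\tfrac1{185}\tfrac{|E|}{|J|}\omega(w,J)\le\omega(w,E)\le185\tfrac{|E|}{|J|}\omega(w,J).$$
For $\xi,\xi'\in J$ we have $|\xi-w|\le|\xi'-w|+2\pi\ell(J)\le(1+4\pi)|\xi'-w|$, so the Poisson kernel of $w$ varies on $J$ by a factor at most $(1+4\pi)^2<185$. Compare its averages over $E$ and $J$.

The hypotheses of (G4) and (G5) hold when $w\in T(I')$ and the arc in question is contained in $I'$.

The next lemma is the engine of the construction: a bounded function that is not too small at $w$ can be very small only above a set of arcs that carries little harmonic measure from $w$.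

**Lemma 6.** There is an absolute constant $C_2$ with the following property. Let $g\in H^\infty$, $\|g\|\le1$, $w\in T(I)$, $|g(w)|\ge e^{-x}$, $x>0$, and let $I_k\subset I$ be pairwise disjoint dyadic arcs with $|g|\le e^{-y}$ on $T(I_k)$, $y>0$. Then $\omega(w,\bigcup I_k)\le C_2x/y$.

*Proof.* It suffices to treat finite families, with a constant independent of the family; for countable ones let finite subfamilies increase, since $\omega(w,\cdot)$ is a measure.

**Step 1: a potential spread over the sets $T(I_k)$.** Let $m_k$ be hyperbolic area $dA/(1-|\zeta|^2)^2$ restricted to $T(I_k)$ and normalized to mass $1$. With $t=\ell(I_k)$ the mass before normalization is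
$$2\pi t\int_{1-t}^{1-t/2}\frac{r\,dr}{(1-r^2)^2}=\pi\Big[\frac1{1-t/4}-\frac1{2-t}\Big]\ge\frac\pi3 .$$
For $t=1$ the bracket is $\frac43-1=\frac13$; for $t\le\frac12$ it is at least $1-\frac1{3/2}=\frac13$. Put $G(z,\zeta)=\log\frac1{\rho(z,\zeta)}$ and $V(z)=\sum_k\int G(z,\zeta)\,dm_k(\zeta)$.

**Step 2: $V\le C_3$ on $\mathbb D$ for an absolute constant $C_3$.** Where $\rho(z,\zeta)\ge\frac12$, (2) and (G3) give $G\le1-\rho^2\le512\,\omega(z,I_k)$. As the $I_k$ are disjoint and the $m_k$ have mass $1$, this part contributes at most $512$ in total. If $\rho(z,\zeta)<\frac12$ for some $\zeta\in T(I_k)$, then $\omega(z,I_k)\ge\frac{3/4}{512}$ by (G3), so there are at most $683$ such $k$. Since hyperbolic area and $\rho$ are Möbius invariant, the part $\rho<\frac12$ contributes for each such $k$ at most $\frac3\pi\int_{|v|<1/2}\log\frac1{|v|}\frac{dA(v)}{(1-|v|^2)^2}$, a finite absolute constant.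

**Step 3: comparison with $\log(1/|g|)$.** Let $F=\bigcup\overline{T(I_k)}$, a compact subset of $\mathbb D$. The $m_k$ have bounded densities and live on $F$, so $V$ is continuous on $\mathbb D$ and harmonic off $F$; it tends to $0$ at $\mathbb T$ because $\rho(z,\zeta)\to1$ uniformly in $\zeta\in F$ as $|z|\to1$. Let $X=\log(1/|g|)\ge0$. It is superharmonic and lower semicontinuous, and $X\ge y$ on $F$ by continuity of $g$. On $\mathbb D\setminus F$ the function $X-\frac y{C_3}V$ is superharmonic with $\liminf\ge0$ at every boundary point: at $\mathbb T$ because $X\ge0$ and $V\to0$; at $\partial F$ because $X\ge y$ there, $X$ is lower semicontinuous, $V$ is continuous and $V\le C_3$. By the minimum principle $X\ge\frac y{C_3}V$ on $\mathbb D\setminus F$. On $F$ this holds since $X\ge y\ge\frac y{C_3}V$.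

**Step 4: evaluation at $w$.** By (2), $G\ge\frac12(1-\rho^2)$, and by (G4), $1-\rho^2(w,\zeta)\ge\frac1{578}\omega(w,I_k)$ for $\zeta\in T(I_k)$. So $V(w)\ge\frac1{1156}\sum_k\omega(w,I_k)$ and
$$x\ge X(w)\ge\frac y{C_3}V(w)\ge\frac{y}{1156\,C_3}\sum_k\omega(w,I_k).$$
Take $C_2=1156\,C_3$. $\square$

## 9. Two colours on the dyadic tree

Lemma 6 suggests a stopping-time construction of the $u_j$. Put $a=\log\frac1\beta$. For each dyadic $I$ fix a point $z_I\in T(I)$ and an index $\kappa(I)$ with $|h_{\kappa(I)}(z_I)|>\beta=e^{-a}$.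

With one colour the construction would be this. Start with $\kappa(\mathbb T)$, walk down the tree, keep the current index $q$ until $|h_q|\le e^{-b_1}$ on all of some $T(J)$, with $b_1=Ka$; then switch to $\kappa(J)$ and go on. A boundary point gets the index at which its branch settles. Just after a switch this is good: $|h_q|>e^{-a}$ at $z_J$, and by Lemma 6 with $x=a$, $y=b_1$ the later switches away from $q$ cover harmonic measure at most $C_2/K$ as seen from $z_J$. But consider $z\in T(I)$ many generations after the last switch. All we know is that $|h_q(w)|>e^{-b_1}$ for some $w\in T(I)$, and the switching threshold is $e^{-b_1}$ as well. Lemma 6 with $x=y=b_1$ gives the bound $C_2$, which exceeds $1$ and says nothing. The construction may be about to abandon $q$ on almost all of $I$, in favour of many different indices, and then we cannot bound $P[u_j](z)$ from below for any $j$.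

The way out is to remember the abandoned index for one more round, with a much lower threshold, and to give it half of the boundary weight.

*Proof of Lemma 5.* Put $K=4\cdot128^2\cdot185^2\max(C_2,1)$, $b_1=Ka$, $b_2=K^2a$.

**Step 1: states.** Assign to each dyadic $I$ a pair $(p(I),q(I))$ of indices ("old", "new"). Start with $(\kappa(\mathbb T),\kappa(\mathbb T))$ at $\mathbb T$. Let $J$ be a child of $I$ and $(p,q)$ the state of $I$. An event occurs at $J$ if $|h_q|\le e^{-b_1}$ on all of $T(J)$ or $|h_p|\le e^{-b_2}$ on all of $T(J)$. If an event occurs, the state of $J$ is $(q,\kappa(J))$; otherwise it is $(p,q)$.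

**Step 2: boundary functions.** If the states of the arcs containing $e^{i\theta}$ stabilize to $(p,q)$, put $u_j(e^{i\theta})=\frac12 1_{j=p}+\frac12 1_{j=q}$. Otherwise put $u_1=1$ and $u_j=0$ for $j>1$. For each level the state is a step function of $\theta$, so the $u_j$ are measurable; they are nonnegative and $\sum u_j=1$.

**Step 3: the new index is visible near $z$.** Fix $z\in T(I)$ and let $q=q(I)$. We claim that some $w\in T(I)$ has $|h_q(w)|>e^{-b_1}=\beta^K$. If $I=\mathbb T$ or an event occurred at $I$, then $q=\kappa(I)$ and $w=z_I$ works, since $K\ge1$. Otherwise $q$ is also the new index of the parent of $I$, and since no event occurred at $I$, $|h_q|\le e^{-b_1}$ does not hold on all of $T(I)$. By (G1), $\rho(z,w)\le\rho_0$. It remains to bound $P[u_q](z)$ from below.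

**Step 4: where $q$ survives.** Let $S$ be the set of $e^{i\theta}\in I$ for which at most one event occurs at arcs strictly inside $I$ containing $e^{i\theta}$. On $S$ the state stabilizes, and the final state is $(p(I),q)$ if there is no event and $(q,\kappa(J_1))$ if there is one, at $J_1$. Both contain $q$, so $u_q\ge\frac12$ on $S$. This is what the second colour buys: one event does not destroy $q$.

**Step 5: the complement of $S$.** If $e^{i\theta}\in I\setminus S$, let $J_1\supsetneq J_2$ be the arcs of the first and second events strictly inside $I$ on its branch. The state of the parent of $J_2$ is $(q,\kappa(J_1))$, so by the definition of an event one of the following holds: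

- (a) $|h_q|\le e^{-b_2}$ on $T(J_2)$;
- (b) $|h_{\kappa(J_1)}|\le e^{-b_1}$ on $T(J_2)$.

The first-event arcs are the maximal event arcs strictly inside $I$, so they are pairwise disjoint. The second-event arcs inside a given $J_1$ are the maximal event arcs strictly inside $J_1$. So all second-event arcs are pairwise disjoint, and they cover $I\setminus S$.

**Step 6: arcs of type (a).** We have $|h_q(w)|>e^{-b_1}$. Lemma 6 at $w$ with $g=h_q$, $x=b_1$, $y=b_2$ shows that the arcs $J_2$ of type (a) have total harmonic measure from $w$ at most $C_2b_1/b_2=C_2/K\le c_1/4$.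

**Step 7: arcs of type (b).** Fix $J_1$ and let $E_{J_1}\subset J_1$ be the union of the $J_2\subset J_1$ of type (b). Since $|h_{\kappa(J_1)}(z_{J_1})|>e^{-a}$, Lemma 6 at $z_{J_1}$ with $g=h_{\kappa(J_1)}$, $x=a$, $y=b_1$ gives $\omega(z_{J_1},E_{J_1})\le C_2/K$. We transport this to $w$ through Lebesgue measure. By (G5) and (G2) at $z_{J_1}$, $|E_{J_1}|/|J_1|\le185\cdot128\,C_2/K$. By (G5) at $w$,
$$\omega(w,E_{J_1})\le185^2\cdot128\,\frac{C_2}K\,\omega(w,J_1)\le\frac{c_1}4\,\omega(w,J_1).$$
Summing over the disjoint arcs $J_1$, the total is at most $c_1/4$.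

**Step 8: conclusion.** By (G2) and Steps 5–7, $\omega(w,S)\ge c_1-\frac{c_1}4-\frac{c_1}4=\frac{c_1}2$, so $P[u_q](w)\ge\frac{c_1}4$. By (G1), $P[u_q](z)\ge c:=\frac{c_1}{4C_0}$. So $j=q$ and $w$ are as required. $\square$

The thresholds $\beta,\beta^K,\beta^{K^2}$ are in geometric progression on the logarithmic scale, so that each use of Lemma 6 sees a ratio $x/y=1/K$: a fresh index against its first threshold in Step 7, and an index at its first threshold against its second threshold in Step 6.

## 10. Zeros near a point where $h$ is tiny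

Lemma 5 gives a point $z$ with a nearby $w$ where $|h_j(w)|>\beta^K$, and Lemma 3 will make $|h_j(z)|$ tiny. This section turns that into an interpolating Blaschke product that is tiny at $z$. Put
$$\rho_2=\frac{1+\rho_0}2,\qquad\rho_1=\frac{\rho_0+\rho_2}{1+\rho_0\rho_2}<1,\qquad H=\frac{\rho_2+\rho_0}{\rho_2-\rho_0},$$
and, for $0<\beta<1$ and $L=\log\frac1\beta$,
$$k_0=\max\Big(1,\frac{KL}{\log(1/\rho_1)}\Big),\quad C_\beta=\frac{8KL}{1-\rho_2^2},\quad k_1=\Big\lfloor\frac{16}{15}C_\beta\Big\rfloor+1,\quad d=e^{-\frac32C_\beta},\quad M=M(d).\tag{6}$$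

**Lemma 7.** Let $h\in H^\infty$, $\|h\|\le1$, and let $Z$ be the set of zeros $\zeta$ of $h$ (as distinct points) for which some $w$ satisfies $\rho(\zeta,w)\le\rho_2$ and $|h(w)|>\beta^K$.

(i) $Z$ splits into $k_1$ (possibly empty) sets $Z_1,\dots,Z_{k_1}$ with $\prod_{\zeta'\in Z_l\setminus\{\zeta\}}\rho(\zeta,\zeta')\ge d$ for all $\zeta\in Z_l$.

(ii) Let $0<\eta<\beta^{HK}$ and $r=(\eta\beta^{-HK})^{1/k_0}\le\frac{1-\rho_0}2$. If $|h(z)|<\eta$, $\rho(z,w)\le\rho_0$ and $|h(w)|>\beta^K$, then $\rho(z,\zeta)\le r$ for some $\zeta\in Z$.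

A model for (ii): if $h=b$ is a single Blaschke factor with zero $\zeta$, then $|h(z)|=\rho(z,\zeta)$, and a tiny value is the same as a near zero. For general $h$ a tiny value at $z$ could also come from a zero-free factor, but such a factor obeys Harnack and would then be small at $w$ too.

*Proof.* If $h\equiv0$, then $Z=\emptyset$ and there is nothing to prove. Let $h\not\equiv0$.

**Step 1: the zeros are sparse as seen from each $\zeta\in Z$.** Let $\zeta\in Z$ and $w$ be as in the definition of $Z$. Dividing out finitely many zeros at a time, $|h(w)|\le\prod_{\zeta'\in Z}\rho(w,\zeta')$. By (2), $\sum_{\zeta'\in Z}(1-\rho^2(w,\zeta'))\le2\log\frac1{|h(w)|}\le2KL$. With $s=\rho(w,\zeta)\le\rho_2$ and $t=\rho(\zeta,\zeta')$,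
$$1-\rho^2(w,\zeta')\ge1-\Big(\frac{s+t}{1+st}\Big)^2=\frac{(1-s^2)(1-t^2)}{(1+st)^2}\ge\frac{(1-\rho_2^2)(1-t^2)}4 .$$
Hence $\sum_{\zeta'\in Z}(1-\rho^2(\zeta,\zeta'))\le C_\beta$ for every $\zeta\in Z$.

**Step 2: the splitting.** By Step 1 at most $\frac{16}{15}C_\beta$ points $\zeta'\in Z$ have $\rho(\zeta,\zeta')<\frac14$, since each contributes more than $\frac{15}{16}$. Join two distinct points of the countable set $Z$ by an edge if their $\rho$ is less than $\frac14$. Every vertex has at most $k_1-1$ neighbours, so greedy colouring along an enumeration of $Z$ uses at most $k_1$ colours. Each colour class $Z_l$ is $\frac14$-separated, and the third inequality in (2) gives, for $\zeta\in Z_l$,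
$$\sum_{\zeta'\in Z_l\setminus\{\zeta\}}\log\frac1{\rho(\zeta,\zeta')}\le\frac32\sum_{\zeta'\in Z}(1-\rho^2(\zeta,\zeta'))\le\frac32C_\beta .$$
This is (i).

**Step 3: few zeros, and a zero-free remainder that is not small.** For (ii) move $z$ to $0$ by a disk automorphism: $g=h\circ\varphi$ with $\varphi(0)=z$, $w=\varphi(w_0)$, so $|g(0)|<\eta$, $|w_0|\le\rho_0$, $|g(w_0)|>\beta^K$. Let $\zeta_1,\dots,\zeta_k$ be the zeros of $g$ in $|v|<\rho_2$ with multiplicity, $b$ their Blaschke product, $g=bg_1$, $\|g_1\|\le1$. Each factor satisfies $\rho(w_0,\zeta_i)\le\rho_1$, so $\beta^K<|g(w_0)|\le|b(w_0)|\le\rho_1^k$ and $k\le k_0$. Also $|g_1(w_0)|\ge|g(w_0)|>\beta^K$. The function $-\log|g_1|\ge0$ is harmonic in $|v|<\rho_2$, so Harnack in that disk gives $-\log|g_1(0)|\le\frac{\rho_2+|w_0|}{\rho_2-|w_0|}\big(-\log|g_1(w_0)|\big)\le HKL$, that is, $|g_1(0)|\ge\beta^{HK}$.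

**Step 4: a near zero, and it lies in $Z$.** So $\prod_i|\zeta_i|=|b(0)|=|g(0)|/|g_1(0)|\le\eta\beta^{-HK}<1$. Hence $k\ge1$ and some $|\zeta_i|\le(\eta\beta^{-HK})^{1/k}\le r$, because $k\le k_0$ and the base is less than $1$. Let $\zeta=\varphi(\zeta_i)$, a zero of $h$ with $\rho(z,\zeta)=|\zeta_i|\le r$. Finally $\rho(\zeta,w)=\rho(\zeta_i,w_0)\le r+\rho_0\le\rho_2$, so $\zeta\in Z$ with witness $w$. $\square$

## 11. Proof of Theorem A

Let $\varepsilon\in(0,\frac12)$ and $\beta=\varepsilon/6$. Take $c,K$ from Lemma 5 and $k_0,k_1,d,M$ from (6). Put $\kappa=c/8$ and $N=\lceil(\frac4\kappa+1)(k_1+2)\rceil$. Choose $\eta\in(0,\kappa]$ with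
$$\eta<\beta^{HK},\qquad r=(\eta\beta^{-HK})^{1/k_0}\le\tfrac{1-\rho_0}2,\qquad60M^2(r+\eta)<\tfrac\varepsilon2,\tag{7}$$
which is possible since $r\to0$ as $\eta\to0$. Then choose $\delta_1>0$ with
$$\delta_1\le\tfrac1{60},\qquad60\delta_1\le\kappa,\qquad60M^2\delta_1<\tfrac\varepsilon2,\qquad\delta_1N\,C(N,\tfrac\eta9)<1.\tag{8}$$
All these numbers depend only on $\varepsilon$; in particular $n$ does not occur. Let $0<\delta\le\delta_1$, let $f$ be $\delta$-multiplicative with $f(1)=1$, and suppose that no multiplicative $m$ satisfies $\|f-m\|<\varepsilon$.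

**Step 1: witnesses.** The compactness argument of Section 6 gives $h_1,\dots,h_n$ with (4), that is, $\|h_j\|\le1$, $f(h_j)=0$ and $\max_j|h_j|>\beta$ on $\mathbb D$, with $n$ uncontrolled. Lemma 5 gives $u_1,\dots,u_n$.

**Step 2: reduction to boundedly many indices and groups.** Form $U_A,G_A$ from these $u_j$. Since $\delta\le\frac1{60}$ and $60\delta\le\kappa$, Lemma 4 gives $J$ with $|J|\le4/\kappa$ and groups $A_1,\dots,A_s$, $s\le\frac4\kappa+1$, with $\{1,\dots,n\}\setminus J=A_1\sqcup\dots\sqcup A_s$ and $|f(G_{A_i})|\le e^{3\kappa}$.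

**Step 3: one point that matches all test functions.** For $j\in J$ let $Z^j=Z^j_1\sqcup\dots\sqcup Z^j_{k_1}$ be the set from Lemma 7 for $h=h_j$ with its splitting, and let $B_{j,l}$ be the Blaschke product with simple zeros at $Z^j_l$ ($B_{j,l}=1$ if $Z^j_l=\emptyset$). The functions $G_{A_i}$ ($i\le s$), $h_j$ ($j\in J$), $B_{j,l}$ ($j\in J$, $l\le k_1$) have norms at most $3$, and there are at most $(\frac4\kappa+1)+\frac4\kappa(1+k_1)\le N$ of them. By (8) and Lemma 3 there is $z\in\mathbb D$ with
$$|G_{A_i}(z)-f(G_{A_i})|<\eta,\qquad|h_j(z)|<\eta,\qquad|B_{j,l}(z)-f(B_{j,l})|<\eta$$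
for all these $i,j,l$; in the middle we used $f(h_j)=0$.

**Step 4: a heavy index with a near zero.** For every $i$,
$$U_{A_i}(z)=\log|G_{A_i}(z)|\le\log(e^{3\kappa}+\eta)\le3\kappa+\eta\le4\kappa<c.$$
Lemma 5 gives $j$ and $w$ with $P[u_j](z)\ge c$, $\rho(z,w)\le\rho_0$, $|h_j(w)|>\beta^K$. If $j\in A_i$ for some $i$, then $U_{A_i}(z)\ge P[u_j](z)\ge c$, a contradiction. So $j\in J$, and $|h_j(z)|<\eta$. By (7) and Lemma 7(ii) there are $l$ and $\zeta\in Z^j_l$ with $\rho(z,\zeta)\le r$. Hence $|B_{j,l}(z)|\le\rho(z,\zeta)\le r$ and $|f(B_{j,l})|\le r+\eta$.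

**Step 5: a multiplicative functional near $f$.** Let $B=B_{j,l}$ and $\tau=5M^2(|f(B)|+\delta)$. By (7) and (8), $12\tau\le60M^2(r+\eta+\delta)<\varepsilon<\frac12$, so $\tau\le\frac1{20}$. By Lemma 7(i) the set $Z^j_l\ne\emptyset$ satisfies the hypothesis of Lemma 2, which gives a multiplicative $m$ with $\|f-m\|\le12\tau<\varepsilon$. This contradicts the supposition.

So the first sentence of Theorem A holds, and by Section 3 $H^\infty$ is AMNM. $\blacksquare$

## 12. Following the constants: Theorem B(1)

Two quantitative inputs are needed. The first: one may take $M(d)\le C_Id^{-4}$ with $C_I\ge1$ absolute in the interpolation theorem of Section 5. The second is the theorem of Tolokonnikov and Uchiyama (see N. K. Nikol'skiĭ, *Treatise on the Shift Operator*, Appendix 3) in the following weak form.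

**Theorem of Tolokonnikov and Uchiyama.** There is an absolute $C_T\ge1$ such that if $0<\theta\le\frac12$, $a_i\in H^\infty$ and $\theta^2\le\sum_{i\le N}|a_i|^2\le1$ on $\mathbb D$, there are $b_i\in H^\infty$ with $\sum a_ib_i=1$ and $\sup_{\mathbb D}(\sum|b_i|^2)^{1/2}\le C_T\theta^{-3}$.

**Step 1: the corona constant.** If $\|a_i\|\le1$ and $\max_i|a_i|\ge\eta'$ with $\eta'\le\frac12$, apply this to $a_i/\sqrt N$ with $\theta=\eta'/\sqrt N$ and divide the solutions by $\sqrt N$. This gives $C(N,\eta')\le C_TN\eta'^{-3}$, so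
$$N\,C(N,\eta/9)\le729\,C_TN^2\eta^{-3}\qquad(0<\eta\le1).\tag{9}$$

**Step 2: the sizes of $k_0,N,M$.** Let $\varepsilon\in(0,\frac12)$ and $L=\log\frac1\beta=\log\frac6\varepsilon>2$. The numbers $A_1,A_2,\dots$ below are absolute constants (no longer sets of indices), and $\kappa=c/8$ is absolute. From the definitions and $L>1$:

- $k_0\le A_1L$ with $A_1=\max(1,K/\log(1/\rho_1))$;
- $C_\beta=A_2L$ with $A_2=8K/(1-\rho_2^2)$;
- $N\le(\frac4\kappa+1)(\frac{16}{15}A_2L+3)+1\le A_4L$ for some $A_4\ge1$;
- $M\le C_Id^{-4}=C_Ie^{6A_2L}\le e^{A_5L}$ with $A_5=6A_2+\log C_I$.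

**Step 3: a common small size $x_0$.** Put $A_6=2A_5+1+HK+\log120+\log\frac1\kappa+\log\frac2{1-\rho_0}$ and $x_0=e^{-A_6L}$. All summands are nonnegative and $L>1$, so
$$x_0\le\tfrac\kappa{120},\qquad x_0\le\tfrac{1-\rho_0}2,\qquad x_0<\beta^{HK},\qquad120M^2x_0<e^{-L}<\tfrac\varepsilon2 .$$
For the last chain: $(A_6-2A_5-1)L>\log120$, and $\varepsilon/2=3e^{-L}$.

**Step 4: the choice of $\eta$.** Let $A_7=A_1A_6+HK\ge A_6$ and $\eta=e^{-A_7L^2}$. Then $\eta\le x_0$. Since $A_7L^2-HKL\ge A_1A_6L^2>0$, we have $\eta<\beta^{HK}$ and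
$$r=\exp\Big(-\frac{A_7L^2-HKL}{k_0}\Big)\le\exp\Big(-\frac{A_1A_6L^2}{A_1L}\Big)=x_0 .$$
So $\eta\le\kappa$ and (7) holds, because $60M^2(r+\eta)\le120M^2x_0<\frac\varepsilon2$.

**Step 5: the choice of $\delta_1$.** Let $A_8=3A_7+1+\log(730\,C_TA_4^2)$ and $\delta_1=e^{-A_8L^2}$. Then $\delta_1\le x_0$, which gives the first three conditions in (8). The fourth follows from (9), $L^2\le e^{L^2}$ and $L>1$:
$$N\,C(N,\eta/9)\le729\,C_TA_4^2L^2e^{3A_7L^2}<e^{A_8L^2}.$$
Since $\varepsilon<\frac12$, $\log6\le3\log2\le3\log\frac1\varepsilon$, so $L\le4\log\frac1\varepsilon$. Hence Theorem A holds with $\delta_1(\varepsilon)=\exp(-A_9\log^2\frac1\varepsilon)$, where $A_9=16A_8\ge1$.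

**Step 6: inverting.** Let $\delta\le\frac1{400}$ with $\log\frac1{20\delta}>A_9\log^22$; these are the $\delta$ below an absolute $\delta_0$. Define $\varepsilon\in(0,\frac12)$ by $20\delta=\exp(-A_9\log^2\frac1\varepsilon)$. As $\delta\le\frac1{400}$, $\log\frac1{20\delta}\ge\frac12\log\frac1\delta$, so $\varepsilon\le\exp(-c_*\sqrt{\log(1/\delta)})$ with $c_*=(2A_9)^{-1/2}\le1$. By Section 3 a $\delta$-multiplicative $f$ is either within $2\delta$ of $0$, or within $8\delta$ of a $20\delta$-multiplicative $f_1$ with $f_1(1)=1$, to which Theorem A applies with this $\varepsilon$. As $\log\frac1\delta\ge1$, also $\delta\le\exp(-c_*\sqrt{\log(1/\delta)})$. In both cases $f$ is at distance less than $9\exp(-c_*\sqrt{\log(1/\delta)})$ from some multiplicative functional. For the remaining, larger $\delta$ take $\varepsilon(\delta)=2+\delta$, which exceeds $\|f\|$ by (1). This proves Theorem B(1). $\blacksquare$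

## 13. Bounded families of functions: Theorem B(2)

Let $\mathscr A=\ell^\infty(\Gamma,H^\infty)$, with elements $a=(a_\gamma)_{\gamma\in\Gamma}$ viewed as functions on $\Gamma\times\mathbb D$ and with the supremum norm. We go through the proof of Theorem A and see what each part becomes. Lemma 1 concerns $\ell^\infty(Z)$ for an arbitrary set $Z$. Lemmas 5, 6 and 7 concern single functions or finite families in $H^\infty$; we use them in each coordinate, and their constants do not depend on $\gamma$.

**Lemma 2 for $\mathscr A$.** Let $Z=\bigsqcup_\gamma Z^\gamma\subset\Gamma\times\mathbb D$ be nonempty, where each $Z^\gamma$ (possibly empty) satisfies the product condition with the same $d$. Let $B=(B^\gamma)$ with $B^\gamma$ the Blaschke product of $Z^\gamma$ ($=1$ if $Z^\gamma=\emptyset$). Define $E:\ell^\infty(Z)\to\mathscr A$ coordinatewise by the functions $F_k$ for $Z^\gamma$, with $E(w)_\gamma=0$ if $Z^\gamma=\emptyset$. Then $\|E\|\le M$ and $E(w)|_Z=w$, and elements of $\mathscr A$ vanishing on $Z$ are $Bk$ with $\|k\|$ equal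 to their norm. The proof of Lemma 2 used no other property of $E$ and $B$, so the lemma holds for $f\in\mathscr A^*$.

**Lemma 3 for $\mathscr A$.** If $\max_i|a_i'|\ge\eta/9$ on $\Gamma\times\mathbb D$, solve the corona problem for each $\gamma$ with the bound $C(N,\eta/9)$; the solutions form elements $b_i\in\mathscr A$ with this norm bound. The rest of the proof is unchanged, and the lemma yields a point $(\gamma,z)$.

**Lemma 4 for $\mathscr A$.** Suppose that for each $\gamma$ we are given $u^\gamma_1,\dots,u^\gamma_n\ge0$ with sum $1$. Put $G_A=(G_A^\gamma)_\gamma$ with $G_A^\gamma$ formed from the $u_j^\gamma$. Then $\|G_A\|\le e$, $\|G_A^{-1}\|\le1$, $G_{A\cup A'}=G_AG_{A'}$ for disjoint $A,A'$, $G_\emptyset=1$ and $G_{\{1,\dots,n\}}=e$ in $\mathscr A$. The proof of Lemma 4 uses nothing else.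

Now let $\varepsilon$, the constants, $\delta$ and $f\in\mathscr A^*$ be as in Section 11, and suppose that no multiplicative $m$ satisfies $\|f-m\|<\varepsilon$.

**Step 1.** The character space of $\mathscr A$ is weak\* compact and contains all evaluations at $(\gamma,z)$. As in Section 6 one obtains $h_1,\dots,h_n\in\mathscr A$ with $\|h_j\|\le1$, $f(h_j)=0$ and $\max_j|h_{j,\gamma}(z)|>\beta$ for all $(\gamma,z)$. For each $\gamma$ apply Lemma 5 to $h_{1,\gamma},\dots,h_{n,\gamma}$ to get $u_j^\gamma$.

**Step 2.** Lemma 4 for $\mathscr A$ gives $J$ and the groups, which do not depend on $\gamma$, with the same bounds.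

**Step 3.** For $j\in J$ and each $\gamma$ form $Z^{j,\gamma}$ from $h_{j,\gamma}$ by Lemma 7 and split it into $Z^{j,\gamma}_1,\dots,Z^{j,\gamma}_{k_1}$. Put $Z^j_l=\bigsqcup_\gamma Z^{j,\gamma}_l$, and let $B_{j,l}=(B^\gamma_{j,l})_\gamma$ consist of the corresponding Blaschke products. The number of test elements is again at most $N$, so Lemma 3 for $\mathscr A$ gives a point $(\gamma,z)$ at which they are all within $\eta$ of their $f$-values.

**Steps 4 and 5.** In the coordinate $\gamma$, $\log|G^\gamma_{A_i}(z)|\le4\kappa<c$ for all $i$. Lemma 5 gives $j$ and $w$ with $P[u_j^\gamma](z)\ge c$, $\rho(z,w)\le\rho_0$, $|h_{j,\gamma}(w)|>\beta^K$; as before $j\in J$ and $|h_{j,\gamma}(z)|<\eta$. Lemma 7(ii) for $h_{j,\gamma}$ gives $l$ and $\zeta\in Z^{j,\gamma}_l$ with $\rho(z,\zeta)\le r$. So $Z^j_l\ne\emptyset$, $|B^\gamma_{j,l}(z)|\le r$ and $|f(B_{j,l})|\le r+\eta$. Lemma 2 for $\mathscr A$ gives a multiplicative $m$ with $\|f-m\|<\varepsilon$, a contradiction.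

So Theorem A holds for $\mathscr A$ with the same $\delta_1(\varepsilon)$. The reduction in Section 3 was carried out for any unital commutative Banach algebra with $\|1\|=1$, and Section 12 used only Theorem A and this reduction. Hence $\mathscr A$ is AMNM with the same $\varepsilon(\cdot)$ as in Section 12, independent of $\Gamma$. Together with Section 2, where part 3 was proved, this completes the proof of Theorem B. $\blacksquare$
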